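\title{Free Abelian groups with countably compact finite powers and no convergent sequences in ZFC}

\begin{abstract}
We prove in ZFC that for every infinite cardinal $\kappa$ with $\kappa^\omega=\kappa\le 2^{\mathfrak c}$, in particular for $\kappa=\mathfrak c$, the free Abelian group of cardinality $\kappa$ admits a Hausdorff group topology without nontrivial convergent sequences in which every finite power of the group is countably compact. Every sequence is thinned to one that has no linear relations with bounded coefficients on long finite blocks. A counting argument makes countably many such sequences jointly independent after few indices are deleted from each block, and a quantitative Kronecker lemma turns bounded independence into characters. The group contains a commutative cancellative countably compact subsemigroup that is not a group.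
\end{abstract}

\section{The question and the results}\label{sec:intro}

Group topologies are understood to be Hausdorff, and $\mathfrak c=2^{\aleph_0}$. A point $y$ of a space is a \emph{cluster point} of a sequence $(y_j)_{j\in\omega}$ if every neighborhood of $y$ contains $y_j$ for infinitely many $j$. A space is \emph{countably compact} if every countable open cover has a finite subcover; equivalently, if every sequence has a cluster point; equivalently, if every decreasing sequence of nonempty closed sets has nonempty intersection. A convergent sequence is \emph{nontrivial} if it is not eventually constant.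

Countable compactness and the absence of nontrivial convergent sequences pull in opposite directions: every sequence must accumulate, but never along a subsequence. In a first countable space a cluster point is the limit of a subsequence, so an infinite space with both properties is far from metrizable. Countable compactness of the power $G^k$ asks for more than countable compactness of $G$ does on its face: any $k$ sequences must accumulate simultaneously, along the same sets of indices.

For free Abelian groups two known results frame the problem. An ultrafilter on $\omega$ is \emph{selective} if for every partition of $\omega$ into sets not in the ultrafilter some member of the ultrafilter meets each piece in at most one point. Ultrafilters are \emph{incomparable} if they are pairwise incomparable in the Rudin--Keisler order on the set $\omega^*$ of free ultrafilters, where $p\le q$ means that $p=\{B:h^{-1}(B)\in q\}$ for some $h:\omega\to\omega$.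

\begin{enumerate}
\item[(A)] If there are $\mathfrak c$ incomparable selective ultrafilters, then for every infinite cardinal $\kappa$ with $\kappa^\omega=\kappa$ the free Abelian group of cardinality $\kappa$ has a group topology without nontrivial convergent sequences such that every finite power is countably compact.
\item[(B)] (ZFC) If $G$ is an infinite free Abelian group with a group topology, then $G^\omega$ is not countably compact.
\end{enumerate}

The following question is posed in \cite{problem}.

\begin{quote}
Does ZFC alone prove that, for some infinite cardinal $\kappa$ with $\kappa^\omega=\kappa$, the free Abelian group of cardinality $\kappa$ has a group topology without nontrivial convergent sequences such that every finite power is countably compact?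
\end{quote}

Fact (B) rules out every uniform reason for countable compactness. An infinite free Abelian group $G$ cannot be compact, by Tychonoff's theorem. It cannot be sequentially compact, since a diagonal argument would make $G^\omega$ sequentially compact. Nor can one free ultrafilter $p$ provide a $p$-limit for every sequence in $G$, since $p$-limits are taken coordinatewise and would exist in $G^\omega$ as well. So different sequences must accumulate along different ultrafilters, and these must not interfere with each other. Fact (A) achieves the goal under the hypothesis that many ultrafilters of a special kind exist, and one may well guess that some such hypothesis is needed. It is not.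

\begin{theorem}\label{thm:main}
Let $\kappa$ be an infinite cardinal with $\kappa^\omega=\kappa\le2^{\mathfrak c}$, for example $\kappa=\mathfrak c$. The free Abelian group $G$ of cardinality $\kappa$ has a Hausdorff group topology such that
\begin{enumerate}
\item[(1)] every finite power of $G$ is countably compact;
\item[(2)] every injective sequence in $G$ has at least $\kappa$ cluster points. In particular, $G$ has no nontrivial convergent sequences.
\end{enumerate}
\end{theorem}

Since $\mathfrak c^\omega=\mathfrak c$, the case $\kappa=\mathfrak c$ answers the question in the affirmative. We do not settle in ZFC the cardinals $\kappa=\kappa^\omega>2^{\mathfrak c}$; Remark~\ref{rem:bound} shows where the bound enters.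

\begin{theorem}\label{thm:compl}
\begin{enumerate}
\item[(a)] The cardinality $\kappa=\mathfrak c$ is the least possible: every infinite countably compact Hausdorff group has at least $\mathfrak c$ elements. By fact {\rm(B)}, ``every finite power'' cannot be improved to ``the $\omega$-th power''.
\item[(b)] The group $G$ constructed for Theorem~\ref{thm:main} contains a subsemigroup $S$, all of whose finite powers are countably compact, which is not a group. Thus $S$ is a commutative cancellative countably compact Hausdorff topological semigroup that is not a group.
\end{enumerate}
\end{theorem}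

All proofs are in ZFC. Fact (A) is not used, and fact (B) is used only for the second sentence of Theorem~\ref{thm:compl}(a).

\section{Ultrafilter limits and characters}\label{sec:prelim}

We write $\omega=\{0,1,2,\dots\}$ and $\mathbb N=\{1,2,\dots\}$. Let $\mathbb T=\mathbb R/\mathbb Z$, let $\|x\|\in[0,\frac12]$ be the distance from $x\in\mathbb T$ to $0$, and let $e(x)=e^{2\pi ix}$.

\medskip\noindent\textbf{Ultrafilter limits.} An ultrafilter on $\omega$ is \emph{free} if it contains all cofinite sets; its members are then infinite. A point $y$ is a \emph{$p$-limit} of $(y_j)_{j\in\omega}$, written $y=p\text{-}\lim_jy_j$, if $\{j:y_j\in V\}\in p$ for every neighborhood $V$ of $y$. We use the following standard facts.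
\begin{enumerate}
\item[(L1)] In a compact Hausdorff space, such as $\mathbb T$, every sequence has exactly one $p$-limit.
\item[(L2)] Continuous maps preserve $p$-limits, and $p$-limits in products are taken coordinatewise. Hence in a topological Abelian group an integer combination of $p$-limits is a $p$-limit of the same combination of the sequences.
\item[(L3)] If $p$ is free, $\sigma:\omega\to\omega$ is injective and $y=p\text{-}\lim_jy_{\sigma(j)}$, then $y$ is a cluster point of $(y_j)$.
\end{enumerate}

\medskip\noindent\textbf{Characters.} For an Abelian group $A$ without topology let $\widehat A=\operatorname{Hom}(A,\mathbb T)$ be its group of characters. It is a closed subgroup of $\mathbb T^A$, hence a compact group, and carries a normalized Haar measure $d\varphi$. Since $\mathbb T$ is divisible, characters extend from subgroups; so for $b\ne0$ in $A$ there is $\psi\in\widehat A$ with $\psi(b)\neq0$. It follows that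
\begin{equation}\label{eq:orth}
\int_{\widehat A}e(\varphi(b))\,d\varphi=\begin{cases}1,&b=0,\\0,&b\ne0,\end{cases}
\end{equation}
because for $b\ne0$ translation by $\psi$ leaves the integral unchanged and also multiplies it by $e(\psi(b))\ne1$.

A set $\Phi\subset\widehat A$ induces on $A$ the coarsest topology that makes all $\varphi\in\Phi$ continuous. It is the preimage of the product topology under the homomorphism $A\to\mathbb T^\Phi$, so the group operations are continuous. It is Hausdorff exactly when every $a\ne0$ has $\varphi(a)\ne0$ for some $\varphi\in\Phi$. A point $y$ is a $p$-limit of $(y_j)$ in this topology exactly when $\varphi(y)=p\text{-}\lim_j\varphi(y_j)$ for all $\varphi\in\Phi$.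

\section{Prescribing limits: three small cases}\label{sec:idea}

To make a sequence $f$ in a free Abelian group $G$ accumulate, reserve for it a basis element $x$ that does not occur in the terms of $f$, choose a free ultrafilter $p$, and admit only characters with
\begin{equation}\label{eq:respect}
\varphi(x)=p\text{-}\lim_j\varphi(f(j)).
\end{equation}
Do this for sufficiently many sequences and give $G$ the topology induced by the admitted characters. Cluster points are then built in, and the difficulty moves to the Hausdorff property: for each $a\ne0$ we need an admitted $\varphi$ with $\varphi(a)\ne0$. Condition \eqref{eq:respect} can always be met by reading it as the definition of $\varphi(x)$. But if $x$ occurs in $a$, we have to control the value of the limit. We shall do so by making $\varphi$ small at the vectors $v_j=f(j)-x$ for $p$-many $j$ while keeping $\varphi(a)$ near $\frac12$. Three examples show what this requires. In them $y$, $x$, $x'$ are distinct basis elements.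

\begin{example}[short relations inside a sequence]\label{ex:short}
Let $f(j)=jy$. For $\theta_1,\dots,\theta_m\in\mathbb T$ and $\varepsilon>0$ there are infinitely many $j$ with $\|j\theta_i\|<\varepsilon$ for all $i$: cover $\mathbb T^m$ by finitely many cells of diameter less than $\varepsilon$, find infinitely many $j$ with $(j\theta_1,\dots,j\theta_m)$ in one cell, and subtract the least such $j$ from the others. So some free ultrafilter $p$ contains all sets $\{j:\|j\theta\|<\varepsilon\}$, and for this $p$ condition \eqref{eq:respect} forces $\varphi(x)=0$. We are free to pass to a subsequence of $f$, but any two of its terms are still linearly dependent. What thinning can remove is only the relations with \emph{small} coefficients.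
\end{example}

\begin{example}[the model case]\label{ex:model}
Let $b\ge3$ be an integer and $f(j)=b^jy$. Put $\theta=\varphi(y)$ and write $\theta=\sum_{m\ge1}\theta_mb^{-m}$ in base $b$. Then $\varphi(f(j))=\sum_{m>j}\theta_mb^{j-m}$ modulo $1$, and this number lies within $1/b$ of $\theta_{j+1}/b$. The digits are free, so the values $\varphi(f(j))$ can be prescribed for all $j$ at once, with error at most $1/b$, although all terms of $f$ lie in a group of rank one.

Now let $a=f(i)-f(i')$ with $i<i'$. Then $a=v_i-v_{i'}$, so $\|\varphi(v_i)\|,\|\varphi(v_{i'})\|<\frac18$ gives $\|\varphi(a)\|<\frac14$, which is incompatible with $\|\varphi(a)-\frac12\|\le\frac14$. One of the two indices must be given up, and one is enough. Put $k=\lfloor b/2\rfloor$, $\varphi(y)=kb^{-i-1}$ and $\varphi(x)=0$. Then $\varphi(v_j)=0$ for $j>i$, $\|\varphi(v_j)\|\le kb^{-2}\le\frac1{2b}$ for $j<i$, and $\varphi(a)=k/b$ is within $\frac1{2b}$ of $\frac12$.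
\end{example}

The deleted index depends on $a$, whereas $p$ is chosen before $a$. One deletion does no harm, since $p$ is free. With a second sequence $f'$, with reserved element $x'$ and $v'_j=f'(j)-x'$, the phenomenon can recur forever: whenever $f'(j)-f'(j')=a+f(i)-f(i')$, we have $a=v'_j-v'_{j'}-v_i+v_{i'}$, and one of the four indices has to go once the tolerances are below $\frac1{16}$. So $p$ must tolerate infinitely many deletions that are not known in advance. The key point is that their \emph{number} can be bounded in advance. We cut $\omega$ into finite blocks $I_n$, show that at most $\gamma(n)$ deletions from $I_n$ suffice, where $\gamma(n)$ depends only on the sizes of the earlier blocks and on the coefficient bounds used there, make $|I_n|$ much larger than $\gamma(n)$, and let $p$ contain every set that misses only about $\gamma(n)$ points of $I_n$.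

\begin{example}[two sequences on the same indices]\label{ex:two}
Suppose the same sequence $f$ is given two limits $x$ and $x'$, and let $a=x'-x$. With the same ultrafilter for both, \eqref{eq:respect} forces $\varphi(a)=0$. In terms of vectors, $a=v_j-v'_j$ for \emph{every} $j$, so on a block where both families are to be small, each index must be deleted from one of them, and no bound on the number of deletions is possible. Different sequences must therefore be treated on different blocks, and for a given $a$ countably many sequences may be involved.
\end{example}

Section~\ref{sec:indep} generalizes Example~\ref{ex:model}: Lemma~\ref{lem:kron} replaces the digits and Lemma~\ref{lem:del} bounds the deletions. Section~\ref{sec:ultra} builds blocks and ultrafilters that meet both demands found above. The group is defined in Section~\ref{sec:group} and studied in Sections~\ref{sec:haus}--\ref{sec:compl}.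

\section{Bounded independence}\label{sec:indep}

\begin{definition}
Let $(v_i)_{i\in E}$ be a finite family in an Abelian group and let $N_i\in\mathbb N$. The family is \emph{independent with bounds $(N_i)$} if the only $(c_i)\in\mathbb Z^E$ with $|c_i|\le N_i$ for all $i$ and $\sum_ic_iv_i=0$ is $c=0$. If all $N_i$ equal $N$, the family is \emph{$N$-independent}.
\end{definition}

For example, the integers $1,\,N+1,\,(N+1)^2,\dots,(N+1)^m$ are $N$-independent: if $i$ is the largest index with $c_i\ne0$, then $|c_i|(N+1)^i\ge(N+1)^i$, while the earlier terms sum to at most $N\sum_{k<i}(N+1)^k=(N+1)^i-1$ in absolute value.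

If the $v_i$ are linearly independent, they freely generate a subgroup, and any values $t_i\in\mathbb T$ are attained exactly by a character. A relation $\sum c_iv_i=0$ obstructs approximation: if $\|\varphi(v_i)-t_i\|\le\varepsilon_i$ for all $i$, then $\|\sum c_it_i\|\le\sum|c_i|\varepsilon_i$. This inequality is empty when the coefficients are large compared with $1/\varepsilon_i$, which suggests that only short relations matter. The next lemma confirms it. The condition is a sum over the family, so it can be kept uniformly below $1$ while infinitely many vectors are added.

\begin{lemma}[quantitative Kronecker lemma]\label{lem:kron}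
Let $(v_i)_{i\in E}$ be a finite family in an Abelian group $A$, and let $t_i\in\mathbb T$, $0<\varepsilon_i<\frac12$ and $N_i\in\mathbb N$ satisfy
\begin{equation}\label{eq:budget}
\sum_{i\in E}\frac1{N_i(1-\cos2\pi\varepsilon_i)}<1 .
\end{equation}
If $(v_i)$ is independent with bounds $(N_i)$, then there is $\varphi\in\widehat A$ with $\|\varphi(v_i)-t_i\|\le\varepsilon_i$ for all $i\in E$.
\end{lemma}

\begin{proof}
We build a probability measure on $\widehat A$ under which each $\varphi(v_i)$ is concentrated near $t_i$. For $N\in\mathbb N$ the Fej\'er kernel is
\[
K_N(x)=\frac1N\Bigl|\sum_{k=0}^{N-1}e(kx)\Bigr|^2=\sum_{|c|<N}\Bigl(1-\frac{|c|}N\Bigr)e(cx)\ \ge0;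
\]
the two expressions agree because $c=k-k'$ has $N-|c|$ solutions with $0\le k,k'<N$. Let $P(\varphi)=\prod_iK_{N_i}(\varphi(v_i)-t_i)\ge0$. Expanding the product gives
\[
P(\varphi)=\sum_cw(c)\,e\Bigl(-\sum_ic_it_i\Bigr)\,e\Bigl(\varphi\Bigl(\sum_ic_iv_i\Bigr)\Bigr),\qquad w(c)=\prod_i\Bigl(1-\frac{|c_i|}{N_i}\Bigr),
\]
where $c$ runs over the tuples in $\mathbb Z^E$ with $|c_i|<N_i$ for all $i$. By \eqref{eq:orth} and independence, only $c=0$ contributes to the integral, so $\int P\,d\varphi=1$.

Fix $i_0\in E$, let $\delta\in\mathbb Z^E$ be the unit vector at $i_0$, and let $\eta(\varphi)=\varphi(v_{i_0})-t_{i_0}$. Multiplying the expansion by $e(\pm\eta)$ replaces $c$ in both exponentials by $d=c\pm\delta$, and $|d_i|\le N_i$ for all $i$. Again only $d=0$ contributes, that is, $c=\mp\delta$, with weight $1-1/N_{i_0}$. (If $N_{i_0}=1$, this $c$ does not occur and the integral is $0=1-1/N_{i_0}$.) Averaging over the two signs yields $\int P\cos2\pi\eta\,d\varphi=1-1/N_{i_0}$, hence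
\[
\int P\,(1-\cos2\pi\eta)\,d\varphi=\frac1{N_{i_0}} .
\]
If $\|\eta\|>\varepsilon_{i_0}$, then $1-\cos2\pi\eta>1-\cos2\pi\varepsilon_{i_0}$, since $\cos 2\pi x$ decreases on $[0,\frac12]$. By Markov's inequality for the nonnegative function $1-\cos2\pi\eta$, the event $\|\eta\|>\varepsilon_{i_0}$ has probability at most $\frac1{N_{i_0}(1-\cos2\pi\varepsilon_{i_0})}$ under $P\,d\varphi$. By \eqref{eq:budget} the union of these events over $i_0\in E$ has probability less than $1$, and any $\varphi$ outside the union works.
\end{proof}

The second lemma joins a new block of vectors to an old independent family. The number of deletions depends only on the bounds of the old family, not on the size of the new block or on its bound $L$. The price is that the new block must be independent with the doubled bound.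

\begin{lemma}[deletion lemma]\label{lem:del}
In an Abelian group, let $(u_i)_{i\in E}$ be a finite family that is independent with bounds $(N_i)$, and let $(v_{j,l})_{j\in I,\,1\le l\le r}$ be a finite $2L$-independent family. Then there is $J\subset I$ with $|I\setminus J|\le\prod_{i\in E}(2N_i+1)$ such that the family consisting of all $u_i$ and all $v_{j,l}$ with $j\in J$ is independent with bounds $N_i$ for $u_i$ and $L$ for $v_{j,l}$.
\end{lemma}

\begin{proof}
Let $W$ be the set of all sums $\sum_ib_iu_i$ with $|b_i|\le N_i$. Then $W=-W$ and $|W|\le\prod_i(2N_i+1)$. For each $w\in W$ there is at most one tuple $c=(c_{j,l})$ with $|c_{j,l}|\le L$ and $\sum c_{j,l}v_{j,l}=w$, because the difference of two such tuples is a relation among the $v_{j,l}$ with coefficients bounded by $2L$. For each $w\in W$ for which this tuple exists and is nonzero, delete from $I$ one index $j$ such that $c_{j,l}\neq0$ for some $l$. Let $J$ be the set of remaining indices; at most $|W|$ indices were deleted.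

Consider a relation $\sum_ib_iu_i+\sum_{j\in J,\,l}c_{j,l}v_{j,l}=0$ with $|b_i|\le N_i$ and $|c_{j,l}|\le L$, and put $c_{j,l}=0$ for $j\notin J$. Then $c$ is the unique tuple for $w=-\sum b_iu_i\in W$. If $c$ were nonzero, an index $j$ with some $c_{j,l}\ne0$ would have been deleted, yet $c$ vanishes outside $J$. So $c=0$, and then $b=0$ by independence of $(u_i)$.
\end{proof}

\section{Blocks and ultrafilters}\label{sec:ultra}

From now on $\kappa$ is an infinite cardinal with $\kappa^\omega=\kappa\le2^{\mathfrak c}$.

\subsection*{The parameters}
On the $n$-th block we shall treat one sequence of tuples of length at most $n$, with tolerance $\varepsilon_n=\frac1{4n}$. Define $\gamma(n),s_n,L_n\in\mathbb N$ by recursion on $n\in\mathbb N$: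
\begin{equation}\label{eq:param}
\gamma(n)=9\prod_{1\le m<n}(2L_m+1)^{ms_m},\qquad s_n=n\gamma(n)+1,\qquad L_n\ge\frac{2^{n+2}\,n\,s_n}{1-\cos2\pi\varepsilon_n},
\end{equation}
and partition $\omega$ into consecutive intervals $I_1,I_2,\dots$ with $|I_n|=s_n$. The order of the choices matters. The number $\gamma(n)$ is the bound of Lemma~\ref{lem:del} for an old family made of one vector with bound $4$ and at most $ms_m$ vectors with bound $L_m$ for each $m<n$. The block $I_n$ is then made long enough to survive $n$ rounds of $\gamma(n)$ deletions. Finally $L_n$ is made so large that $ns_n$ vectors with tolerance $\varepsilon_n$ contribute at most $2^{-n-2}$ to the sum \eqref{eq:budget}. There is no circularity, because $\gamma(n)$ does not depend on $s_n$ or $L_n$.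

\subsection*{Filters on the set of blocks}
By Example~\ref{ex:two}, the blocks have to be shared out among countably many sequences. Which sequences compete depends on $a$, so each $\alpha<\kappa$ gets a filter $q_\alpha$ of acceptable sets of blocks.

\begin{lemma}\label{lem:filters}
There are proper filters $q_\alpha$ $(\alpha<\kappa)$ on $\mathbb N$, each containing all cofinite sets, such that for every countable $D\subset\kappa$ there are pairwise disjoint sets $Q_\alpha\in q_\alpha$ $(\alpha\in D)$.
\end{lemma}

Only $\kappa\le2^{\mathfrak c}$ is used here. The reader interested in $\kappa=\mathfrak c$ needs only the first of the two proofs.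

\begin{proof}[Proof for $\kappa\le\mathfrak c$]
There is a family of $\mathfrak c$ infinite subsets of $\mathbb N$ with pairwise finite intersections: identify $\mathbb N$ with the set of finite binary strings and take the branches. Choose $\kappa$ members $A_\alpha$ $(\alpha<\kappa)$ and let $q_\alpha=\{Q\subset\mathbb N:A_\alpha\setminus Q\text{ is finite}\}$. This is a proper filter containing the cofinite sets. If $D=\{\alpha_0,\alpha_1,\dots\}$ without repetitions, put $Q_{\alpha_i}=A_{\alpha_i}\setminus\bigcup_{k<i}A_{\alpha_k}$. These sets are pairwise disjoint, and $A_{\alpha_i}\setminus Q_{\alpha_i}\subset\bigcup_{k<i}(A_{\alpha_i}\cap A_{\alpha_k})$ is finite.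
\end{proof}

\begin{proof}[Proof for $\kappa\le2^{\mathfrak c}$]
A filter determined by a single set leaves room for only $\mathfrak c$ filters, so each $q_\alpha$ now gets $\mathfrak c$ generators. We find an index set $\Lambda$ with $|\Lambda|\le\mathfrak c$, functions $e_\lambda:\kappa\to\omega$, and sets $A^\lambda_k\subset\mathbb N$ $(\lambda\in\Lambda,\ k\in\omega)$ such that
\begin{enumerate}
\item[(i)] for every countable $D\subset\kappa$ some $e_\lambda$ is injective on $D$;
\item[(ii)] for fixed $\lambda$ the sets $A^\lambda_k$ $(k\in\omega)$ are pairwise disjoint;
\item[(iii)] $\bigcap_{\nu=1}^mA^{\lambda_\nu}_{k_\nu}$ is infinite for distinct $\lambda_1,\dots,\lambda_m$ and arbitrary $k_1,\dots,k_m$.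
\end{enumerate}
Given these, let $q_\alpha$ be the filter generated by $\{A^\lambda_{e_\lambda(\alpha)}:\lambda\in\Lambda\}$ and the cofinite sets. It is proper by (iii). For countable $D$ take $\lambda$ as in (i) and $Q_\alpha=A^\lambda_{e_\lambda(\alpha)}$; these sets are pairwise disjoint by (ii).

For (i), fix distinct $\xi_\alpha\in\{0,1\}^{\mathfrak c}$ $(\alpha<\kappa)$. Let $\Lambda$ be the set of pairs $\lambda=(E,(\eta_k)_{k\in\omega})$, where $E\subset\mathfrak c$ is countably infinite and the $\eta_k\in\{0,1\}^E$ are pairwise distinct. There are $\mathfrak c^\omega=\mathfrak c$ choices of $E$ and, for each, $\mathfrak c^\omega=\mathfrak c$ choices of $(\eta_k)$. Let $e_\lambda(\alpha)=k$ if $\xi_\alpha|E=\eta_k$, and $e_\lambda(\alpha)=0$ if there is no such $k$. Given a countable $D$, pick for each pair $\alpha\neq\beta$ in $D$ a coordinate at which $\xi_\alpha$ and $\xi_\beta$ differ, and let $E$ be a countably infinite set containing these coordinates. The restrictions $\xi_\alpha|E$ $(\alpha\in D)$ are distinct. Let $(\eta_k)$ be an injective sequence in $\{0,1\}^E$ that lists all of them, and possibly other elements. Then $e_\lambda$ is injective on $D$.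

For (ii) and (iii), let $Z$ be the set of pairs $(n,\tau)$ with $n\in\mathbb N$ and $\tau:\{0,1\}^n\to\{0,\dots,n\}$. It is countably infinite, and we identify it with $\mathbb N$. Fix an injection $\lambda\mapsto b_\lambda$ of $\Lambda$ into $\{0,1\}^\omega$ and put $A^\lambda_k=\{(n,\tau)\in Z:\tau(b_\lambda|n)=k\}$. Property (ii) holds because $\tau(b_\lambda|n)$ has one value. For (iii), for all large $n$ the strings $b_{\lambda_\nu}|n$ are distinct and $k_\nu\le n$, so some $\tau$ has $\tau(b_{\lambda_\nu}|n)=k_\nu$ for all $\nu$; each such $n$ gives a point $(n,\tau)$ of the intersection.
\end{proof}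

\begin{remark}\label{rem:bound}
This lemma is the only place where $\kappa\le2^{\mathfrak c}$ is used, and the lemma fails for larger $\kappa$: two proper filters with disjoint members are distinct, and there are at most $2^{\mathfrak c}$ filters on $\mathbb N$.
\end{remark}

\subsection*{The ultrafilters}
Fix filters $q_\alpha$ as in Lemma~\ref{lem:filters}. Let $\mathcal F_\alpha$ be the family of all $B\subset\omega$ for which there are $Q\in q_\alpha$ and $m\in\mathbb N$ with
\[
|I_n\setminus B|\le m\gamma(n)\qquad\text{for all }n\in Q .
\]
The case that we shall need is $m=1$; the factor $m$ makes the family closed under intersections.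

\begin{lemma}\label{lem:F}
$\mathcal F_\alpha$ is a proper filter on $\omega$ containing all cofinite sets.
\end{lemma}

\begin{proof}
Supersets of members are members. If $B,B'$ are witnessed by $(Q,m)$ and $(Q',m')$, then $B\cap B'$ is witnessed by $(Q\cap Q',m+m')$. If $B$ is cofinite, then $Q=\{n:I_n\subset B\}$ is cofinite and $(Q,1)$ is a witness. Finally, let $B$ be witnessed by $(Q,m)$. The set $Q$ is infinite, since $q_\alpha$ is proper and contains the cofinite sets, and for $n\in Q$ with $n\ge m$ we have $|I_n|=n\gamma(n)+1>m\gamma(n)$, so $B$ meets $I_n$. Thus $B\neq\emptyset$.
\end{proof}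

For each $\alpha<\kappa$ fix an ultrafilter $p_\alpha\supset\mathcal F_\alpha$ on $\omega$. It is free.

\begin{remark}
No $p_\alpha$ is selective. The finite sets $I_n$ are not in $p_\alpha$, and if $B$ meets each $I_n$ in at most one point, then $\omega\setminus B\in\mathcal F_\alpha$ with witness $(\mathbb N,1)$, so $B\notin p_\alpha$. All sparse thinning is done on the sequences, before any ultrafilter $p_\alpha$ is attached to them (Lemma~\ref{lem:reduce}); afterward only small deletions are needed.
\end{remark}

\section{The group and its topology}\label{sec:group}

Let $G$ be the free Abelian group with basis $\{x_{\alpha,l}:\alpha<\kappa,\ l\in\mathbb N\}$. It has cardinality $\kappa$, and since $\kappa=\kappa^\omega\ge\mathfrak c$ is uncountable, it is up to isomorphism the only free Abelian group of this cardinality. For $D\subset\kappa$ let $G_D$ be the subgroup generated by the $x_{\beta,l}$ with $\beta\in D$, $l\in\mathbb N$. As usual an ordinal $\alpha$ is the set of smaller ordinals, so $G_\alpha$ is generated by the $x_{\beta,l}$ with $\beta<\alpha$.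

\begin{definition}
A sequence $g=(g_1,\dots,g_r):\omega\to G^r$ with $r\ge1$ is \emph{good} if for every $n\in\mathbb N$ the family $(g_l(j))_{j\in I_n,\,1\le l\le r}$ is $2L_n$-independent.
\end{definition}

Only good sequences receive prescribed limits. The sequence $j\mapsto x_{0,j+1}$ is good, and there are at most $\kappa^\omega=\kappa$ good sequences. Since $\kappa\cdot\kappa=\kappa$, we can list them as $(f_\alpha)_{\alpha<\kappa}$, $f_\alpha=(f_{\alpha,1},\dots,f_{\alpha,r_\alpha})$, so that each occurs $\kappa$ times. Let
\[
C=\{\alpha<\kappa:\ f_{\alpha,l}(j)\in G_\alpha\text{ for all }j\in\omega,\ l\le r_\alpha\}.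
\]
For $\alpha\in C$ the generators $x_{\alpha,l}$ do not occur in the terms of $f_\alpha$, and they will be its limits.

\begin{lemma}\label{lem:C}
Every good sequence equals $f_\alpha$ for $\kappa$ many $\alpha\in C$. Moreover $0\notin C$.
\end{lemma}

\begin{proof}
K\"onig's theorem says $\kappa^{\operatorname{cf}(\kappa)}>\kappa$, so $\kappa^\omega=\kappa$ implies $\operatorname{cf}(\kappa)>\omega$. The terms of a good sequence $g$ involve countably many generators, so they lie in $G_\beta$ for some $\beta<\kappa$. Of the $\kappa$ many $\alpha$ with $f_\alpha=g$, fewer than $\kappa$ are below $\beta$, and those with $\alpha\ge\beta$ belong to $C$. Finally $G_0=\{0\}$, and no entry of a good sequence is $0$.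
\end{proof}

The count of good sequences and this lemma are the two uses of $\kappa^\omega=\kappa$. Let $\Phi$ be the set of all $\varphi\in\widehat G$ such that
\begin{equation}\label{eq:Phi}
\varphi(x_{\alpha,l})=p_\alpha\text{-}\lim_j\varphi(f_{\alpha,l}(j))\qquad(\alpha\in C,\ 1\le l\le r_\alpha),
\end{equation}
and give $G$ the topology induced by $\Phi$. By Section~\ref{sec:prelim} the group operations are continuous, and
\begin{equation}\label{eq:lim}
x_{\alpha,l}=p_\alpha\text{-}\lim_jf_{\alpha,l}(j)\ \text{ in }G\qquad(\alpha\in C,\ 1\le l\le r_\alpha).
\end{equation}

\section{The topology is Hausdorff}\label{sec:haus}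

\begin{proposition}\label{prop:haus}
For every $a\in G\setminus\{0\}$ there is $\varphi\in\Phi$ with $\varphi(a)\ne0$.
\end{proposition}

\begin{proof}
There are up to $\kappa$ conditions \eqref{eq:Phi}, but only countably many of them can affect $\varphi(a)$. We isolate these, satisfy them with the lemmas of Section~\ref{sec:indep}, and satisfy the others by recursion.

\medskip\noindent\emph{Step 1: a countable closed set of ordinals.} Let $D_0$ be the finite set of $\beta$ such that some $x_{\beta,l}$ occurs in $a$. Let $D_{k+1}$ consist of $D_k$ and all $\beta$ such that some $x_{\beta,l'}$ occurs in some $f_{\alpha,l}(j)$ with $\alpha\in D_k\cap C$. Then $D=\bigcup_kD_k$ is countable, $a\in G_D$, and $f_{\alpha,l}(j)\in G_D$ for all $\alpha\in D\cap C$, $l\le r_\alpha$, $j\in\omega$.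

\medskip\noindent\emph{Step 2: one sequence per block.} By Lemma~\ref{lem:filters} there are pairwise disjoint $Q_\alpha\in q_\alpha$ $(\alpha\in D\cap C)$. Intersecting with cofinite sets, we may assume that $n\ge r_\alpha$ for all $n\in Q_\alpha$. Let $\mathcal N=\bigcup_{\alpha\in D\cap C}Q_\alpha$, and for $n\in\mathcal N$ let $\alpha(n)$ be the unique $\alpha$ with $n\in Q_\alpha$. For $n\in\mathcal N$, $j\in I_n$ and $l\le r_{\alpha(n)}$ put
\[
v_{j,l}=f_{\alpha(n),l}(j)-x_{\alpha(n),l}\in G_D .
\]
These are the vectors of \emph{stage} $n$; there are $r_{\alpha(n)}s_n\le ns_n$ of them. They form a $2L_n$-independent family. Indeed, write $\alpha=\alpha(n)$ and let $\sum d_{j,l}v_{j,l}=0$ with $|d_{j,l}|\le2L_n$. The projection $G\to G_\alpha$ that sends the generators $x_{\beta,l}$ with $\beta\ge\alpha$ to $0$ fixes $f_{\alpha,l}(j)$, because $\alpha\in C$, and kills $x_{\alpha,l}$. So $\sum d_{j,l}f_{\alpha,l}(j)=0$, and $d=0$ because $f_\alpha$ is good.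

\medskip\noindent\emph{Step 3: deletions.} We choose $J_n\subset I_n$ $(n\in\mathcal N)$ with $|I_n\setminus J_n|\le\gamma(n)$ such that for every $n\in\omega$ the family $\mathcal V_n$ consisting of $a$ and all $v_{j,l}$ with $j\in J_m$, $l\le r_{\alpha(m)}$, $m\in\mathcal N$, $m\le n$ is independent with bound $4$ for $a$ and bound $L_m$ for the vectors of stage $m$. The family $\mathcal V_0$ consists of $a$ alone and is independent because $G$ is torsion-free. If $n\notin\mathcal N$, then $\mathcal V_n=\mathcal V_{n-1}$. If $n\in\mathcal N$, apply Lemma~\ref{lem:del} with $\mathcal V_{n-1}$ as the old family and the vectors of stage $n$ as the new block, with $L=L_n$. The number of deleted indices is at most $(2\cdot4+1)\prod_{m<n}(2L_m+1)^{ms_m}=\gamma(n)$.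

\medskip\noindent\emph{Step 4: the character on $G_D$.} Let $X_n$ be the set of $\varphi\in\widehat{G_D}$ with
\[
\|\varphi(a)-\tfrac12\|\le\tfrac14,\qquad\|\varphi(v_{j,l})\|\le\varepsilon_m\quad(m\in\mathcal N,\ m\le n,\ j\in J_m,\ l\le r_{\alpha(m)}).
\]
Apply Lemma~\ref{lem:kron} to $\mathcal V_n$ with these targets and tolerances. The vector $a$ contributes $\frac1{4(1-\cos(\pi/2))}=\frac14$ to the sum \eqref{eq:budget}. By \eqref{eq:param} each vector of stage $m$ contributes at most $\frac1{2^{m+2}ms_m}$, so the whole stage contributes at most $2^{-m-2}$. The sum is at most $\frac14+\sum_{m\ge1}2^{-m-2}=\frac12<1$, and therefore $X_n\ne\emptyset$. A character found for $\mathcal V_n$ need not be related to one found for $\mathcal V_{n+1}$; compactness takes care of this. The sets $X_n$ are closed and decreasing in the compact group $\widehat{G_D}$, so there is $\varphi\in\bigcap_nX_n$. In particular $\|\varphi(a)\|\ge\frac14$.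

This $\varphi$ satisfies \eqref{eq:Phi} for $\alpha\in D\cap C$. Let $U_\alpha=\bigcup_{n\in Q_\alpha}J_n$. For $n\in Q_\alpha$ we have $|I_n\setminus U_\alpha|\le\gamma(n)$, so $U_\alpha\in\mathcal F_\alpha\subset p_\alpha$. If $j\in U_\alpha\cap I_n$, then $n\in Q_\alpha$, $j\in J_n$ and $\|\varphi(f_{\alpha,l}(j))-\varphi(x_{\alpha,l})\|\le\varepsilon_n$. Since $\varepsilon_n\to0$, for every $\delta>0$ the set $\{j:\|\varphi(f_{\alpha,l}(j))-\varphi(x_{\alpha,l})\|<\delta\}$ contains all but finitely many points of $U_\alpha$, and so belongs to the free ultrafilter $p_\alpha$.

\medskip\noindent\emph{Step 5: extension to $G$.} Since $G$ is free, it suffices to define $\varphi$ on the generators $x_{\alpha,l}$ with $\alpha\in\kappa\setminus D$. We use recursion on $\alpha$. At step $\alpha$ the character is already defined on $G_\alpha$: each $x_{\beta,l}$ with $\beta<\alpha$ lies in $G_D$ or was treated earlier. If $\alpha\in C$ and $l\le r_\alpha$, then all $f_{\alpha,l}(j)$ lie in $G_\alpha$, and we define $\varphi(x_{\alpha,l})$ by \eqref{eq:Phi}; the limit exists by (L1). Otherwise put $\varphi(x_{\alpha,l})=0$. The resulting character satisfies \eqref{eq:Phi} for $\alpha\in C\setminus D$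 by definition and for $\alpha\in C\cap D$ by Step 4, because those conditions involve only elements of $G_D$. So $\varphi\in\Phi$ and $\varphi(a)\ne0$.
\end{proof}

\section{Cluster points}\label{sec:cluster}

It remains to reduce arbitrary sequences in $G^k$ to good ones. Thinning alone is not enough, because the coordinates may satisfy a relation at every index. If $F=(3g,\,2g+d)$ for a sequence $g$ and a constant $d$, then $2F_1-3F_2$ is constant, and the same relation holds for the coordinates of every cluster point, so these cannot be two new generators. Here neither of $F_1,F_2$ is an integer multiple of the other up to a constant, but both are multiples of $g=F_1-F_2+d$, and it is $g$ that should receive a new generator as a limit. In general we take a basis of the group generated by the coordinates modulo constants. To make ``modulo constants'' a dichotomy that survives finitely many simultaneous demands, we measure it with an auxiliary ultrafilter.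

\begin{lemma}\label{lem:reduce}
Let $F=(F_1,\dots,F_k):\omega\to G^k$. There are $r\ge0$, integers $z_{il}$ $(i\le k,\ l\le r)$, an index $j^*\in\omega$, a strictly increasing map $\sigma:\omega\to\omega$ and sequences $h_1,\dots,h_r$ in $G$ such that
\begin{equation}\label{eq:decomp}
F_i(\sigma(j))=F_i(j^*)+\sum_{l=1}^rz_{il}\,h_l(j)\qquad(j\in\omega,\ i\le k),
\end{equation}
and such that $h=(h_1,\dots,h_r)$ is good if $r\ge1$. If $k=1$ and $F$ is injective, then $z_{1l}\neq0$ for some $l\le r$.
\end{lemma}

\begin{proof}
Fix a free ultrafilter $u$ on $\omega$, and let $\mathcal S_0\subset G^\omega$ be the set of sequences that are constant on some member of $u$. It is a subgroup because $u$ is closed under finite intersections. The quotient $G^\omega/\mathcal S_0$ is torsion-free: if $m\ge1$ and $mf$ is constant on $Y\in u$, then $m(f(j)-f(j'))=0$ for $j,j'\in Y$, so $f$ is constant on $Y$ because $G$ is torsion-free.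

\medskip\noindent\emph{A basis.} The subgroup of $G^\omega/\mathcal S_0$ generated by the classes of $F_1,\dots,F_k$ is finitely generated and torsion-free, hence free of some finite rank $r\ge0$. Let $g_1,\dots,g_r\in G^\omega$ represent a basis. There are integers $z_{il}$ with $F_i-\sum_lz_{il}g_l\in\mathcal S_0$, so there is one set $Y\in u$ on which all $k$ of these sequences are constant. Fix $j^*\in Y$ and subtract from each $g_l$ the constant $g_l(j^*)$. This changes neither the classes nor the constancy on $Y$, and now $g_l(j^*)=0$. Evaluating the constants at $j^*$ gives
\begin{equation}\label{eq:onY}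
F_i(j)=F_i(j^*)+\sum_{l=1}^rz_{il}\,g_l(j)\qquad(j\in Y,\ i\le k).
\end{equation}
If $r=0$, let $\sigma$ enumerate the infinite set $Y$. Let $r\ge1$. Independence of the classes of the $g_l$ means that
\begin{equation}\label{eq:small}
\Bigl\{j:\sum_lc_lg_l(j)=w\Bigr\}\notin u\qquad\text{for all }c\in\mathbb Z^r\setminus\{0\},\ w\in G .
\end{equation}

\medskip\noindent\emph{Thinning.} We choose $\sigma(0)<\sigma(1)<\cdots$ in $Y$ recursively. Let $j\in I_n$ and suppose that $\sigma(j')$ is chosen for $j'<j$. Let $W$ be the set of all sums $\sum_{j'\in I_n,\,j'<j}\sum_lc_{j',l}\,g_l(\sigma(j'))$ with $|c_{j',l}|\le2L_n$; if $j=\min I_n$, then $W=\{0\}$. The set $W$ is finite and $W=-W$. There are finitely many pairs $(c,w)$ with $c\in\mathbb Z^r\setminus\{0\}$, $|c_l|\le2L_n$ and $w\in W$. The union of the corresponding sets \eqref{eq:small} is not in $u$, so its complement meets $Y$ in a member of $u$, which is infinite. Let $\sigma(j)$ be an element of it that is larger than the earlier values.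

Put $h_l(j)=g_l(\sigma(j))$. Then \eqref{eq:onY} gives \eqref{eq:decomp}. To see that $h$ is good, suppose $\sum_{j\in I_n}\sum_lc_{j,l}h_l(j)=0$ with $|c_{j,l}|\le2L_n$ and $c\neq0$. Let $j$ be the largest index with $(c_{j,l})_l\ne0$. Then $\sum_lc_{j,l}\,g_l(\sigma(j))$ is minus a sum of the form defining $W$, so it lies in $W$, contrary to the choice of $\sigma(j)$.

Finally, if $k=1$ and all $z_{1l}$ vanish (or $r=0$), then \eqref{eq:decomp} says that $F\circ\sigma$ is constant, so $F$ is not injective.
\end{proof}

\begin{remark}
Finiteness of the power is used in the passage to a basis, and for $G^\omega$ this step fails, as it must by fact (B). Let $y$ be a generator and, for $i\in\mathbb N$, let $F_i(j)=(j!/i)\,y$ for $j\ge i$ and $F_i(j)=0$ otherwise. Then $iF_i(j)=F_1(j)$ for $j\ge i$, and $F_1$ is constant on no infinite set. So the class of $F_1$ is nonzero and divisible by every $i$ in the subgroup generated by the classes of the $F_i$, which therefore is not free.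
\end{remark}

\begin{proposition}\label{prop:cluster}
Let $F:\omega\to G^k$ and let $r$, $z_{il}$, $j^*$, $h$ be as in Lemma~\ref{lem:reduce}. If $r=0$, then $F(j^*)$ is a cluster point of $F$. If $r\ge1$, then for $\kappa$ many $\alpha\in C$ the point $y_\alpha\in G^k$ with coordinates
\begin{equation}\label{eq:y}
y_{\alpha,i}=F_i(j^*)+\sum_{l=1}^rz_{il}\,x_{\alpha,l}\qquad(i\le k)
\end{equation}
is a cluster point of $F$.
\end{proposition}

\begin{proof}
If $r=0$, then $F$ takes the value $F(j^*)$ infinitely often. If $r\ge1$, then $h=f_\alpha$ for $\kappa$ many $\alpha\in C$ by Lemma~\ref{lem:C}. For such $\alpha$ we have $x_{\alpha,l}=p_\alpha\text{-}\lim_jh_l(j)$ by \eqref{eq:lim}, so \eqref{eq:decomp} and (L2) give $y_\alpha=p_\alpha\text{-}\lim_jF(\sigma(j))$. By (L3), $y_\alpha$ is a cluster point of $F$.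
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The topology induced by $\Phi$ is a group topology, and it is Hausdorff by Proposition~\ref{prop:haus}. By Proposition~\ref{prop:cluster} every sequence in $G^k$ has a cluster point, which proves (1).

Let $F:\omega\to G$ be injective. By Lemma~\ref{lem:reduce}, $r\ge1$ and some $z_{1l}$ is nonzero. For $\alpha\ne\beta$ the difference $y_\alpha-y_\beta=\sum_lz_{1l}(x_{\alpha,l}-x_{\beta,l})$ is a nonzero combination of basis elements, so Proposition~\ref{prop:cluster} gives $\kappa$ distinct cluster points.

Suppose that a sequence converges to $b$ and has infinitely many terms different from $b$. Each value $b'\neq b$ is taken only finitely often, since $G\setminus\{b'\}$ is a neighborhood of $b$. Hence there is an injective subsequence, which also converges to $b$. In a Hausdorff space the limit of a convergent sequence is its only cluster point, whereas this subsequence has at least $\kappa$ of them. So every convergent sequence is eventually constant, and (2) is proved.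
\end{proof}

\section{The least cardinality, and a semigroup}\label{sec:compl}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(a)]
Let $H$ be an infinite countably compact Hausdorff group. It is not discrete, since an injective sequence in a discrete space has no cluster point. Translations are homeomorphisms, so $H$ has no isolated points, and every nonempty open set has at least two points. Like every Hausdorff topological group, $H$ is regular. Hence inside any nonempty open set $V$ we can take two points, separate them by disjoint open subsets of $V$, and shrink these to open neighborhoods whose closures are disjoint subsets of $V$. By recursion we obtain nonempty open sets $V_s$, indexed by the finite binary strings $s$, such that $\overline{V_{s0}}$ and $\overline{V_{s1}}$ are disjoint subsets of $V_s$. For $b\in\{0,1\}^\omega$ the closed sets $\overline{V_{b|n}}$ decrease, so their intersection $K_b$ is nonempty by countable compactness. If $b\ne b'$ and $s$ is their longest common initial segment, then one of $K_b,K_{b'}$ lies in $\overline{V_{s0}}$ and the other in $\overline{V_{s1}}$. So the sets $K_b$ are pairwise disjoint and $|H|\ge\mathfrak c$. The statement about the $\omega$-th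 power is fact (B).
\end{proof}

For part (b), formula \eqref{eq:y} says more than was needed so far: the cluster point differs from a term of the sequence only in generators $x_{\alpha,l}$ with $\alpha\in C$. A condition on the coefficient of any other generator is therefore inherited by the cluster point.

\begin{proof}[Proof of Theorem~\ref{thm:compl}(b)]
Let $\pi:G\to\mathbb Z$ assign to each element its coefficient at $x_{0,1}$, and let $S=\{g\in G:\pi(g)\ge0\}$ with the subspace topology. As a subsemigroup of $G$, it is commutative, cancellative and Hausdorff, with continuous addition. It is not a group: the neutral element of $S$ is $0$, and $x_{0,1}\in S$ has no inverse in $S$ because $\pi(-x_{0,1})=-1$.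

Let $F:\omega\to S^k$ and apply Proposition~\ref{prop:cluster}. If $r=0$, the cluster point $F(j^*)$ lies in $S^k$. If $r\ge1$, take a cluster point $y_\alpha$ with $\alpha\in C$. Since $0\notin C$ by Lemma~\ref{lem:C}, we have $\pi(x_{\alpha,l})=0$ for all $l$, and \eqref{eq:y} gives $\pi(y_{\alpha,i})=\pi(F_i(j^*))\ge0$. So $y_\alpha\in S^k$. Every sequence in $S^k$ has a cluster point in $S^k$, and $S^k$ is countably compact.
\end{proof}

\begin{thebibliography}{1}

\bibitem{problem}
\texttt{https://repositorio.usp.br/\allowbreak directbitstream/\allowbreak 3027c7da-5d97-\allowbreak 4b9f-867f-\allowbreak 38847bc416e4/\allowbreak 3258290.pdf}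

\end{thebibliography}
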